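# A graded local cohomology module with infinitely many minimal primes

## 1. Theorem A, and the results around it

**Theorem A.** Let $D$ be a Noetherian domain and $t\in D$ a unit. Let $R=D[a,b,c,u,v,w]$ be the polynomial ring with $R_0=D[a,b,c]$ and $\deg u=\deg v=\deg w=1$. There is an explicit finitely generated graded $R$-module $M$ (written down in Section 6) such that
$$H^2_{R_+}(M)_{-\nu}\cong D/(t^\nu-1)\quad(\nu\ge 1),\qquad H^2_{R_+}(M)_j=0\quad (j\ge 0),$$
and $\mathfrak n=(a,b,c,u,v,w)$ annihilates $H^2_{R_+}(M)$. So
$$\operatorname{Supp}_R H^2_{R_+}(M)=\{\mathfrak p+\mathfrak n:\ t^\nu-1\in\mathfrak p\in\operatorname{Spec}D\text{ for some }\nu\ge1\}.$$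
In particular, let $D=K[t,t^{-1}]$ with $K$ any field. Then the minimal primes of $H^2_{R_+}(M)$ are exactly the ideals $(g)+\mathfrak n$ with $g$ an irreducible factor of some $t^\nu-1$, and there are infinitely many of them.

Here is what this is about. Let $R=\bigoplus_{d\ge0}R_d$ be a commutative Noetherian ring that is *standard graded*, which means $R=R_0[R_1]$. Put $R_+=\bigoplus_{d>0}R_d$, and let $M=\bigoplus_{d\in\mathbb Z}M_d$ be a finitely generated graded $R$-module. The local cohomology modules $H^i_{R_+}(M)$ are graded, but usually not finitely generated. How infinite can they be? Huneke asked whether $\operatorname{Ass}_R(H^i_{R_+}(M))$ is always finite, and Singh showed that it need not be. A weaker question, taken from "Some Properties Of Graded Local Cohomology Modules" (http://s.web.umkc.edu/segal/papers/lc.pdf), asks only about the *minimal* associated primes: is their set always finite? Equivalently, is $\operatorname{Supp}_R H^i_{R_+}(M)$ always Zariski-closed? Theorem A says no.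

In the case $K=\mathbb Q$ the minimal primes are $(\Phi_d(t))+\mathfrak n$, $d\ge1$, with $\Phi_d$ the cyclotomic polynomials. Another instance is $D=\mathbb Z[1/2]$, $t=2$: the minimal primes are $(\ell)+\mathfrak n$ with $\ell$ an odd prime, because $\ell$ divides $2^{\ell-1}-1$, while $2^\nu-1$ is odd and nonzero.

In the example with $D=K[t,t^{-1}]$ we have $\dim R_0=4$, three generators of $R_+$, and $i=2$. The other results vary the example and say how far these numbers can be lowered.

**Corollary A′.** (1) For every $i\ge2$ there is an example with $H^i_{R_+}(M)$ having infinitely many minimal primes. (2) There are examples with $M=R$. (3) There are examples with $R_0$ regular local of dimension $5$, essentially of finite type over a field.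

**Theorem B.** Assume $R_0$ is a homomorphic image of a finite-dimensional Gorenstein ring. If $\dim R_0\le 3$, or if $R_0$ is semilocal with $\dim R_0\le4$, then $\operatorname{Supp}H^i_{R_+}(M)$ is closed for all $M$ and $i$.

**Theorem C.** Let $R_0$ be any Noetherian ring. (1) $\operatorname{Ass}H^i_{R_+}(M)$ is finite for $i\le 1$. (2) If $H^j_{R_+}(N)=0$ for all $j>c$ and all finitely generated graded $N$, then $\operatorname{Supp}H^c_{R_+}(M)$ is closed. Hence if $R_+$ has the same radical as an ideal with $2$ generators, all $\operatorname{Supp}H^i_{R_+}(M)$ are closed.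

By Theorem C, the index $i=2$ and the three generators of $R_+$ in Theorem A are the smallest possible, with no condition on $R_0$. Theorem B is a statement about a class of rings $R_0$. Within the class of images of finite-dimensional Gorenstein rings, both of its bounds are sharp, by Theorem A (dimension $4$) and Corollary A′(3) (dimension $5$, local); the rings $R_0$ in those examples are regular, so they lie in the class. For $R_0$ outside that class the notes prove nothing about the smallest dimension.

## 2. Local cohomology, and its support seen on $\operatorname{Spec}R_0$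

**Čech complexes.** For an ideal $I=(y_1,\dots,y_r)$ of a Noetherian ring and a module $X$, $H^i_I(X)$ is the $i$-th cohomology of
$$0\to X\to\bigoplus_i X_{y_i}\to\bigoplus_{i<j}X_{y_iy_j}\to\cdots\to X_{y_1\cdots y_r}\to0 .$$
We have $H^0_I(X)=\Gamma_I(X)$, the submodule of elements killed by a power of $I$. A module is *$I$-torsion* if $\Gamma_I(X)=X$. If the $y_i$ and $X$ are graded, so is everything else. We use these textbook facts.

- (L1) There are long exact sequences; $H^i_I$ commutes with direct limits, direct sums, localization, and flat base change.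
- (L2) $H^i_I$ depends only on $\sqrt I$. If $R\to B$ is a ring map and $X$ is a $B$-module, then $H^i_I(X)=H^i_{IB}(X)$. In particular $H^i_{I+J}(X)=H^i_I(X)$ when $JX=0$.
- (L3) $H^i_I(X)$ is $I$-torsion. If $X$ is $I$-torsion then $H^i_I(X)=0$ for $i\ge1$; so $H^i_I(X)=H^i_I(X/\Gamma_I(X))$ for $i\ge1$. If $I$ has $r$ generators up to radical, $H^i_I=0$ for $i>r$.
- (L4) For an element $y$ we have $H^1_y(X)=\bar X_y/\bar X$ with $\bar X=X/\Gamma_y(X)$, and there is an exact sequence $0\to H^1_y(H^{i-1}_I(X))\to H^i_{I+(y)}(X)\to\Gamma_y(H^i_I(X))\to0$.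
- (L5) (Grothendieck) For a finitely generated module $X\ne0$ over a local ring with maximal ideal $\mathfrak m$: $H^i_{\mathfrak m}(X)=0$ for $i>\dim X$, and $H^{\dim X}_{\mathfrak m}(X)\ne0$. The same holds for finitely generated graded modules over a standard graded algebra over a field, with its irrelevant ideal in place of $\mathfrak m$.
- (L6) Each component $H^i_{R_+}(M)_j$ is a finitely generated $R_0$-module, and $H^i_{R_+}(M)_j=0$ for $j\gg0$.

A small example for all of this: if $R=A[x_1,\dots,x_d]$ with $\deg x_i=1$, then $H^j_{(x)}(R)=0$ for $j\ne d$, and $H^d_{(x)}(R)$ is the free $A$-module on the monomials $x_1^{-\alpha_1}\cdots x_d^{-\alpha_d}$ with all $\alpha_i\ge1$. A variable multiplies such a monomial in the obvious way, and the result is $0$ as soon as an exponent becomes $\ge0$.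

**Closedness and minimal primes.** The minimal associated primes of a module are the minimal elements of its support. Supports are *specialization-closed*: with $\mathfrak p$ they contain every prime above $\mathfrak p$. A specialization-closed subset $Z$ of the spectrum of a Noetherian ring is closed if and only if it has finitely many minimal elements. Indeed a closed set $V(I)$ has finitely many minimal elements. Conversely, primes satisfy the descending chain condition, so every element of $Z$ lies above a minimal one, and $Z$ is the union of the sets $V(P)$, $P$ minimal in $Z$. An infinite set of closed points of $\operatorname{Spec}K[t]$ is an example that is specialization-closed but not closed.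

**From $R$ to $R_0$.** Put $H=H^i_{R_+}(M)$. It is $R_+$-torsion, so $\operatorname{Supp}_RH\subset V(R_+)\cong\operatorname{Spec}R_0$. Let $P=\mathfrak p+R_+$ and $s=s_0+s_+\in R\setminus P$, with $s_0\in R_0$ and $s_+\in R_+$. Then $s_0\notin\mathfrak p$. On $H_{\mathfrak p}$ the element $s_0$ acts as a unit and $s_+$ acts locally nilpotently, so $s$ acts invertibly. Hence $H_P=H_{\mathfrak p}$, and we may work with
$$W:=\operatorname{Supp}_{R_0}H\subset\operatorname{Spec}R_0 .$$
A prime $\mathfrak p$ lies in $W$ if and only if $(H_j)_{\mathfrak p}\ne0$ for some $j$. Each $\operatorname{Supp}H_j$ is closed by (L6), so $W$ is a countable union of closed sets. The question is whether infinitely many of them are really needed.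

## 3. One variable, and an example in two variables

**One variable.** Let $R_1=R_0u$, and let $\bar M=M/\Gamma_u(M)$, on which $u$ is a nonzerodivisor. Then $H^1_{R_+}(M)=\bar M_u/\bar M$. For $j$ below the lowest degree of $\bar M$, the component in degree $j$ is $(\bar M_u)_j$, and multiplication by powers of $u$ identifies all of these with $(\bar M_u)_0$. In high degrees the components are zero. So up to isomorphism only finitely many modules $H_j$ occur, and $W$ is closed.

**Two variables.** Let $R_0=K[s]$, $R=K[s][u,v]$, $M=R/(su)$. From $0\to R(-1)\xrightarrow{su}R\to M\to0$ and $H^1_{R_+}(R)=0$ we read off that, up to a shift of degrees, $H^1_{R_+}(M)$ is the kernel of $su$ on $H^2_{R_+}(R)=\bigoplus_{i,j\ge1}K[s]u^{-i}v^{-j}$, and that $H^2_{R_+}(M)$ is its cokernel. Since $su\cdot u^{-i}v^{-j}$ equals $s\,u^{-(i-1)}v^{-j}$ for $i\ge2$ and $0$ for $i=1$,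
$$H^1_{R_+}(M)\cong\bigoplus_{j\ge1}K[s]\,u^{-1}v^{-j}\ \text{ (up to shift)},\qquad H^2_{R_+}(M)=\bigoplus_{i,j\ge1}\bigl(K[s]/(s)\bigr)u^{-i}v^{-j}.$$

The support of $H^2$ is $V(s)$, and this can be seen from the fibres. The fibre $M\otimes k(\mathfrak p)$ is $k(\mathfrak p)[v]$, of dimension $1$, for $\mathfrak p\ne(s)$, and it is $K[u,v]$, of dimension $2$, for $\mathfrak p=(s)$. So $H^2$ lives where the fibre is $2$-dimensional. The support of $H^1$ is *not* visible on the fibres. At $\mathfrak p=(s)$ we have $H^1_{R_+}(M\otimes k(\mathfrak p))=H^1(K[u,v])=0$, although $H^1_{R_+}(M)\otimes k(\mathfrak p)\ne0$.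

This is the natural first approach to the question, and its limit. Reading $W$ off the fibres works in the top degree, as the next section shows; below the top degree it breaks, because $H^i$ is no longer right exact.

## 4. Top cohomology is governed by fibre dimension: Theorem C

Two tools from Matsumura's *Commutative Ring Theory* will serve for both positive theorems.

**Generic freeness (Thm 24.1).** If $A$ is a Noetherian domain, $B$ a finitely generated $A$-algebra and $X$ a finitely generated $B$-module, there is $0\ne f\in A$ such that $X_f$ is a free $A_f$-module.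

**Criterion (∗) (Thm 24.2).** Let $A$ be Noetherian. A subset $U\subset\operatorname{Spec}A$ is open if and only if it is stable under generalization and for each $Q\in U$ it contains a nonempty open subset of $V(Q)$.

Here is the argument for the "if" part of (∗). Let $Z$ be the complement of $U$; it is specialization-closed. Let $V(Q_1),\dots,V(Q_r)$ be the irreducible components of the closure of $Z$. If some $Q_i\in U$, there is $f\notin Q_i$ with $V(Q_i)\cap D(f)\subset U$. Then $Z\subset V(Q_i+(f))\cup\bigcup_{j\ne i}V(Q_j)$, which is closed and does not contain $Q_i$. This contradicts that $Q_i$ lies in the closure of $Z$. So all $Q_i\in Z$, hence $V(Q_i)\subset Z$ for all $i$, and $Z$ is closed.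

**Proof of Theorem C(1).** The aim is to catch the associated primes in a finitely generated module. $H^0_{R_+}(M)\subset M$ is finitely generated. For $i=1$ replace $M$ by $\bar M=M/\Gamma_{R_+}(M)$, which does not change $H^1$. Let $E$ be the injective hull of $\bar M$, and $C=E/\bar M$. Since $\operatorname{Ass}E=\operatorname{Ass}\bar M$ contains no prime above $R_+$, $\Gamma_{R_+}(E)=0$, hence also $\operatorname{Hom}_R(R/R_+,E)=0$. The long exact sequences of $0\to\bar M\to E\to C\to0$ give $H^1_{R_+}(\bar M)=\Gamma_{R_+}(C)$ and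
$$\operatorname{Ext}^1_R(R/R_+,\bar M)=\operatorname{Hom}_R(R/R_+,C)=\operatorname{Hom}_R(R/R_+,H^1_{R_+}(\bar M)).$$
So the submodule of $H^1_{R_+}(\bar M)$ killed by $R_+$ is finitely generated. If $P=\operatorname{Ann}(z)$ is an associated prime of the $R_+$-torsion module $H^1_{R_+}(\bar M)$, then $P\supset R_+$, so $R_+z=0$, and $P$ is an associated prime of that submodule. Hence there are finitely many.

**Proof of Theorem C(2).** The aim is to describe $W$ by fibre dimensions, and then to use that these are generically constant.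

**Step 1 (base change).** Every graded $R$-module is the direct limit of its finitely generated graded submodules, so $H^j_{R_+}(N)=0$ for $j>c$ and all graded $N$. Therefore $H^c_{R_+}$ is right exact on graded modules. It also commutes with direct sums. Applying it to $M\otimes_{R_0}F_1\to M\otimes_{R_0}F_0\to M\otimes_{R_0}X\to0$, where $F_1\to F_0\to X\to0$ is a free presentation of an $R_0$-module $X$, we get $H^c_{R_+}(M)\otimes_{R_0}X=H^c_{R_+}(M\otimes_{R_0}X)$. Take $X=k(\mathfrak p)$. By Nakayama, applied to the finitely generated modules $(H^c_{R_+}(M)_j)_{\mathfrak p}$,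
$$\mathfrak p\in W\iff H^c_{R_+}(M\otimes_{R_0}k(\mathfrak p))\ne0 .$$

**Step 2 (fibre dimension).** By (L2), the right side is local cohomology over the standard graded $k(\mathfrak p)$-algebra $R\otimes k(\mathfrak p)$. If $M\otimes k(\mathfrak p)\ne0$ has dimension $e$, then by (L5) $H^e\ne0$ and $H^j=0$ for $j>e$. Since $H^j=0$ for $j>c$, always $e\le c$, and $\mathfrak p\in W$ if and only if $M\otimes k(\mathfrak p)\neq0$ has dimension exactly $c$.

**Step 3 (openness of the complement).** The complement of $W$ is stable under generalization. Let $Q\notin W$. By generic freeness there is $f\in R_0\setminus Q$ such that $(M/QM)_f$ is free over the domain $(R_0/Q)_f$. Each component $(M_n/QM_n)_f$ is a direct summand of it and finitely generated, so it is projective of constant rank. Hence $\dim_{k(P)}M_n\otimes k(P)=\dim_{k(Q)}M_n\otimes k(Q)$ for all $P\in V(Q)\cap D(f)$ and all $n$. The Hilbert functions agree, so the dimensions agree, and $V(Q)\cap D(f)\cap W=\emptyset$. By (∗) the complement of $W$ is open.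

**Step 4 (two generators).** If $\sqrt{R_+}=\sqrt I$ with $I$ generated by two elements, then $H^j_{R_+}=0$ for $j>2$. Part (1) gives closed supports for $i\le1$, and Steps 1 to 3 with $c=2$ give the case $i=2$. $\blacksquare$

So a counterexample must have $i\ge2$, and $i$ must lie below the top degree: with $i=2$, at least three generators.

## 5. Gluing $0$ to $\infty$ on $\mathbb P^1$ with a twist: two modules whose support is too big

We look for a module whose $H^2$ in degree $-\nu$ is $D/(t^\nu-1)$. A mechanism that produces $t^\nu-1$ is *twisted gluing*. For sections $g$ over $\mathbb P^1$, compare the value at $0=(1:0)$ with $t^n$ times the value at $\infty=(0:1)$. On constants this comparison is multiplication by $1-t^n$, whose cokernel for $n=-\nu$ is $D/(1-t^{-\nu})=D/(t^\nu-1)$, because $t$ is a unit. Let $p=x^2+y^2$, $q=xy$, $r=tx^2+y^2$. The two values of $p$ agree, those of $q$ are both $0$, and $r(1,0)=t=t\cdot r(0,1)$. So multiplication by $p$ respects the gluing with a fixed twist $t^n$, multiplication by $r$ respects it when $n$ goes up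 by $1$, and multiplication by $q$ kills both values.

**First attempt.** Let $R=D[u,v]$, $R_0=D$, and $G=\bigoplus_{n\ge1}D[x,y]_{2n}\beta^n$, with $u\mapsto\beta r$, $v\mapsto\beta q$. Let $T=\bigoplus_{n\ge1}D$ with $u$ acting as $t$ and $v$ as $0$, and $\varphi(g)=g(1,0)-t^ng(0,1)$ in degree $n$. This map is $R$-linear, and onto since $x^{2n}\mapsto1$. Let $M=\ker\varphi$. From $H^1_{R_+}(G)\to H^1_{R_+}(T)\to H^2_{R_+}(M)$ we see that the cokernel of the first map embeds in $H^2_{R_+}(M)$. In degrees $n\le0$ we have $H^1_{R_+}(T)_n=(T_u)_n=D$ and $H^1_{R_+}(G)_n=D[x,y]_{2n}$, by the same computations as in Section 6. So for $n<0$ the source is $0$ and the cokernel is all of $D$. For $n=0$ the source is $D$, but the map is multiplication by $1-t^0=0$. The support is all of $\operatorname{Spec}D$. The difficulty is precise: constants occur only in degree $n=0$, and there the twist $t^n$ is trivial. *The degree of the sections and the exponent of the twist are the same number.*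

**Second attempt.** Uncouple the two numbers with a second grading. Let $R=D[a,b][u,v]$, with $a,b$ in degree $0$, and put $m=k+n$ and
$$G=\bigoplus_{k\ge1,\,n\ge0}D[x,y]_{2m}\,\alpha^k\beta^n,\qquad a\mapsto\alpha p,\ b\mapsto\alpha q,\ u\mapsto\beta r,\ v\mapsto\beta q .$$
Let $T=\bigoplus_{k\ge1,n\ge0}D$, with $a,b,u,v$ acting as $1,0,t,0$, and again $\varphi(g)=g(1,0)-t^ng(0,1)$, $M=\ker\varphi$. Now the sections in bidegree $(k,-\nu)$ have degree $2(k-\nu)$. They are constants for $k=\nu$, and there the twist is $t^{-\nu}$. In bidegree $(\nu,-\nu)$ we do get $D/(t^\nu-1)$. But look at $m=k-\nu<0$. Then $H^1_{R_+}(G)_{k,-\nu}=D[x,y]_{2m}=0$ while $H^1_{R_+}(T)_{k,-\nu}=D$, and $H^2_{R_+}(G)_{k,-\nu}=H^1(\mathbb P^1_D,\mathcal O(2m))\ne0$, so that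
$$0\to D\to H^2_{R_+}(M)_{k,-\nu}\to H^1(\mathbb P^1_D,\mathcal O(2m))\to0\qquad(1\le k<\nu)$$
(here $H^2_{R_+}(T)=0$, because $v$ acts as $0$ on $T$). For instance $H^2_{R_+}(M)_{1,-2}\supset D$. In $R$-degree $-\nu$ only the bidegrees $k\le\nu$ contribute, so $(a,b)^\nu$ kills this component. Hence $W\subset V((a,b))$, and the copy of $D$ in bidegree $(1,-2)$ shows $W=V((a,b))$, which is closed. Our primes $(g)+(a,b)$ are in $W$, but they are not minimal. With two variables $u,v$ this had to happen, by Theorem C.

The damage is done at $m<0$, and by two modules: the sections of $T$ (a point has sections in every degree) and $H^1(\mathbb P^1,\mathcal O(2m))$. Both disappear if every point is multiplied by a second $\mathbb P^1$ with coordinates $\xi,\eta$. In place of $\mathbb P^1$ and $\mathcal O(2m)$ we take $\mathbb P^1\times\mathbb P^1$ and $\mathcal O(2m,m)$, and the two points $0,\infty$ become two copies of $\mathbb P^1$ with $\mathcal O(m)$, which has no sections for $m<0$. On $\mathbb P^1\times\mathbb P^1$ the group $H^1(\mathcal O(2m,m))$ vanishes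 for *every* $m$: in each Künneth summand the $H^1$ of one factor, which needs a negative degree, is paired with the $H^0$ of the other, which needs a degree $\ge0$. The price is a third variable $w$.

## 6. The module $M$ on $\mathbb P^1\times\mathbb P^1$: proof of Theorem A

**Step 1: the modules and the map.** We write down everything explicitly. Let $\Lambda=D[x,y,\xi,\eta]$ be bigraded by $(\deg_{x,y},\deg_{\xi,\eta})$, put $\Lambda[m]:=\Lambda_{(2m,m)}$ (zero for $m<0$) and $L=D[\xi,\eta]$. Keep
$$p=x^2+y^2,\qquad q=xy,\qquad r=tx^2+y^2 .$$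
With new variables $\alpha,\beta$ set
$$B=\bigoplus_{k,n\ge0}\Lambda[k+n]\alpha^k\beta^n\subset\Lambda[\alpha,\beta],\qquad G=\bigoplus_{k\ge1,n\ge0}\Lambda[k+n]\alpha^k\beta^n .$$
$G$ is an ideal of the ring $B$. Let $R$ act on both through the $D$-algebra map $R\to B$:
$$a\mapsto\alpha p\xi,\quad b\mapsto\alpha q\eta,\quad c\mapsto\alpha(p\eta+q\xi),\qquad u\mapsto\beta r\xi,\quad v\mapsto\beta q\eta,\quad w\mapsto\beta(r\eta+q\xi).$$
Everything is bigraded by $(k,n)$, with $a,b,c$ in bidegree $(1,0)$ and $u,v,w$ in bidegree $(0,1)$. The grading of Theorem A is $n$; the grading $k$ is auxiliary.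

Let $T=\bigoplus_{k\ge1,n\ge0}T_{k,n}$ with $T_{k,n}=L_{k+n}$, and let $a,b,c,u,v,w$ act on $T$ as multiplication by $\xi,0,\eta,t\xi,0,t\eta$, with the shifts of bidegree just named. For $g\in\Lambda$ put $\mathrm{ev}_0(g)=g(1,0,\xi,\eta)$ and $\mathrm{ev}_\infty(g)=g(0,1,\xi,\eta)$, and define
$$\varphi:G\to T,\qquad \varphi(g)=\mathrm{ev}_0(g)-t^n\,\mathrm{ev}_\infty(g)\quad\text{for } g\in G_{k,n}$$
(evaluating the coefficient of $\alpha^k\beta^n$).

**Step 2: $\varphi$ is $R$-linear and onto.** This gives us $M$. We have $\mathrm{ev}_0p=\mathrm{ev}_\infty p=1$, $\mathrm{ev}_0q=\mathrm{ev}_\infty q=0$, $\mathrm{ev}_0r=t$, $\mathrm{ev}_\infty r=1$. So for $g\in G_{k,n}$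
$$\varphi(ag)=\xi\varphi(g),\qquad\varphi(bg)=0,\qquad\varphi(cg)=\eta\varphi(g).$$
Multiplication by $u,v,w$ raises $n$ by $1$, so the twist becomes $t^{n+1}$:
$$\varphi(ug)=t\xi\,\mathrm{ev}_0g-t^{n+1}\xi\,\mathrm{ev}_\infty g=t\xi\,\varphi(g),\qquad \varphi(vg)=0,\qquad\varphi(wg)=t\eta\,\mathrm{ev}_0g-t^{n+1}\eta\,\mathrm{ev}_\infty g=t\eta\,\varphi(g).$$
These are the actions on $T$. For $h\in L_m$, $m=k+n\ge1$, we have $\varphi(x^{2m}h)=h$, so $\varphi$ is onto. Define
$$M:=\ker\varphi,\qquad 0\to M\to G\xrightarrow{\ \varphi\ }T\to0. \tag{1}$$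
For example, $M_{1,0}$ consists of the $f\in\Lambda[1]$ whose coefficients at $x^2$ and $y^2$ agree; it is spanned by $p\xi,p\eta,q\xi,q\eta$.

**Step 3: $M$ is finitely generated.** We show that $B$ is a finite $R$-module. Any monomial of $x,y$-degree $2m$ is a product of $m$ elements of $\{x^2,xy,y^2\}$, so $B$ is generated as a $D$-algebra by the elements $\alpha\mu\zeta,\beta\mu\zeta$ with $\mu\in\{x^2,xy,y^2\}$, $\zeta\in\{\xi,\eta\}$. It suffices that they are integral over the image $\bar R$ of $R$.

The sum of $\beta r\eta$ and $\beta q\xi$ is $w$, and their product is $(\beta r\xi)(\beta q\eta)=uv$. So they are the roots of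
$$Z^2-wZ+uv, \tag{2}$$
while $\beta r\xi=u$ and $\beta q\eta=v$. Hence all $\beta r\zeta$, $\beta q\zeta$ are integral over $\bar R$. Next, $X=\beta x^2\zeta$ and $Y=\beta y^2\zeta$ satisfy
$$tX^2-(\beta r\zeta)X+(\beta q\zeta)^2=0,\qquad Y^2-(\beta r\zeta)Y+t(\beta q\zeta)^2=0, \tag{3}$$
because $tx^4-(tx^2+y^2)x^2+x^2y^2=0$ and $y^4-(tx^2+y^2)y^2+tx^2y^2=0$. As $t$ is a unit, $X$ and $Y$ are integral too. For the elements with $\alpha$, replace $t$ by $1$ and $r,u,v,w$ by $p,a,b,c$ in (2) and (3). So $B$ is finite over $R$. The ring $R$ is Noetherian, so the ideal $G$ of $B$, its quotient $T$ and its submodule $M$ are finitely generated $R$-modules.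

**Step 4: a convenient ideal with the radical of $R_+B$.** Let
$$\mathfrak b=(\beta x^2\xi,\ \beta x^2\eta,\ \beta y^2\xi,\ \beta y^2\eta)B .$$
We claim $\sqrt{R_+B}=\sqrt{\mathfrak b}$; then (L2) gives $H^i_{R_+}(G)=H^i_{\mathfrak b}(G)$, and the Čech complex for $\mathfrak b$ is the one of $\mathbb P^1\times\mathbb P^1$. For "$\subset$": $\beta r\zeta=t\beta x^2\zeta+\beta y^2\zeta\in\mathfrak b$ and $(\beta q\zeta)^2=(\beta x^2\zeta)(\beta y^2\zeta)\in\mathfrak b$, and $u,v,w$ are sums of such elements $\beta r\zeta$, $\beta q\zeta$. For "$\supset$": $\beta r\xi=u$ and $\beta q\eta=v$ lie in $R_+B$. By (2), $(\beta r\eta)^2=w\,\beta r\eta-uv\in R_+B$, and likewise for $\beta q\xi$. So all $\beta r\zeta,\beta q\zeta$ lie in $\sqrt{R_+B}$, and then (3) gives $tX^2,Y^2\in\sqrt{R_+B}$, hence $X,Y\in\sqrt{R_+B}$.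

**Step 5: the cohomology of $G$.** We show
$$H^2_{R_+}(G)=0,\qquad H^1_{R_+}(G)_{k,n}=\begin{cases}\Lambda[k+n]&k\ge1,\ n<0,\\0&k\ge1,\ n\ge0,\end{cases} \tag{4}$$
and everything vanishes for $k\le0$. Let $\pi$ be a nonempty product of distinct generators of $\mathfrak b$, and $\pi'$ the same product without the $\beta$'s. All localizations of $G$ lie in the fraction field $F$ of $\Lambda[\alpha,\beta]$, and for $k\ge1$, $n\in\mathbb Z$, $m=k+n$,
$$(G_\pi)_{k,n}=(\Lambda_{\pi'})_{(2m,m)}\,\alpha^k\beta^n . \tag{5}$$
The inclusion "$\subset$" is clear. Conversely, an element of the right side is $h/\pi^{l}$ with $h=h'\alpha^k\beta^{n+el}$, where $e$ is the number of factors of $\pi$ and $h'\in\Lambda[m+el]$; for $l$ large $n+el\ge0$ and then $h\in G$. For $k\le0$ all terms vanish, since the generators of $\mathfrak b$ have bidegree $(0,1)$.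

Now $(\Lambda_{\pi'})_{(2m,m)}$ is the module of sections of $\mathcal O(2m,m)$ over the open subset $\pi'\ne0$ of $\mathbb P=\mathbb P^1_D\times_D\mathbb P^1_D$. So in bidegree $(k,n)$ the Čech complex of $G$ is the Čech complex of $\mathcal O(2m,m)$ for the standard cover of $\mathbb P$ by four affine sets, augmented by $G_{k,n}$. Hence $H^2_{R_+}(G)_{k,n}=H^1(\mathbb P,\mathcal O(2m,m))$. The modules $H^j(\mathbb P^1_D,\mathcal O(d))$ are free over $D$, so by Künneth this equals
$$H^1(\mathcal O(2m))\otimes_D H^0(\mathcal O(m))\ \oplus\ H^0(\mathcal O(2m))\otimes_D H^1(\mathcal O(m)).$$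
Recall that on $\mathbb P^1_D$ we have $H^1(\mathcal O(d))=0$ for $d\ge-1$ and $H^0(\mathcal O(d))=0$ for $d<0$. If $m\ge0$ both $H^1$'s vanish; if $m<0$ both $H^0$'s vanish. So $H^2_{R_+}(G)=0$. Further, $H^1_{R_+}(G)_{k,n}$ is the cokernel of $G_{k,n}\to H^0(\mathbb P,\mathcal O(2m,m))=\Lambda[m]$. For $n\ge0$ this map is the identity of $\Lambda[m]$; for $n<0$ its source is $0$. This proves (4).

**Step 6: the cohomology of $T$.** We show
$$H^1_{R_+}(T)_{k,n}=\begin{cases}L_{k+n}&k\ge1,\ n<0,\\0&k\ge1,\ n\ge0.\end{cases} \tag{6}$$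
Since $v$ acts as $0$, all localizations inverting $v$ vanish, and the Čech complex on $u,v,w$ reduces to the one on $u,w$, which act as $t\xi,t\eta$ with $t$ a unit. For $k\ge1$, $n\in\mathbb Z$ and $m=k+n$ the rule $h/u^s\mapsto h/(t\xi)^s$ identifies $(T_u)_{k,n}$ with $(L_\xi)_m$; similarly $(T_w)_{k,n}=(L_\eta)_m$ and $(T_{uw})_{k,n}=(L_{\xi\eta})_m$. The kernel of $(L_\xi)_m\oplus(L_\eta)_m\to(L_{\xi\eta})_m$ is $L_m$, and $H^1$ is the cokernel of $T_{k,n}\to L_m$. The source is $L_m$ for $n\ge0$ and $0$ for $n<0$.

**Step 7: the map $H^1_{R_+}(G)\to H^1_{R_+}(T)$.** To compare the two modules we need both from the *same* Čech complex, that on $u,v,w$. Let $y_1,\dots,y_l$ be nonzero elements of $B$ and $I=(y_1,\dots,y_l)B$. The kernel of $\bigoplus G_{y_i}\to\bigoplus G_{y_iy_j}$ consists of the constant tuples $(z,\dots,z)$ with $z\in\bigcap_iG_{y_i}\subset F$, that is, with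
$$z\in G^*:=\{z\in F:\ I^sz\subset G\text{ for some }s\}.$$
As $B$ is Noetherian, $G^*$ depends only on $\sqrt I$. So by Step 4 the generators of $\mathfrak b$ and the images of $u,v,w$ (which are nonzero) give the same $G^*$, and $H^1_{R_+}(G)=G^*/G$ in both descriptions. By Step 5, $G^*_{k,n}=\Lambda[m]\alpha^k\beta^n$ for $k\ge1$. (This can also be seen directly from (5): $\Lambda_{x\xi}\cap\Lambda_{y\eta}=\Lambda$, by comparing Laurent monomials.)

Let $n<0$, $k\ge1$, $m=k+n$, and $f\in\Lambda[m]$. The class of $f\alpha^k\beta^n$ is represented by the tuple $(f\alpha^k\beta^n)$ in $G_u\oplus G_v\oplus G_w$. In $G_u$ it is $g/u^s$ with $s\gg0$ and $g=(\beta r\xi)^sf\alpha^k\beta^n\in G_{k,n+s}$. The twist for $g$ is $t^{n+s}$, so its image in $T_u$ is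
$$\frac{\varphi(g)}{(t\xi)^s}=\frac{t^s\xi^s\,\mathrm{ev}_0f-t^{n+s}\xi^s\,\mathrm{ev}_\infty f}{t^s\xi^s}=\mathrm{ev}_0f-t^{n}\,\mathrm{ev}_\infty f .$$
In $G_w$ the same computation, with $r\eta+q\xi$ in place of $r\xi$ and $\eta$ in place of $\xi$, gives the same element of $L_m$; and $T_v=0$. So in bidegree $(k,-\nu)$ with $k,\nu\ge1$ and $m=k-\nu$ our map is
$$\Lambda[m]\to L_m,\qquad f\mapsto\mathrm{ev}_0f-t^{-\nu}\,\mathrm{ev}_\infty f. \tag{7}$$
The formula for $\varphi$ persists in negative degrees $n$. For $m\ge1$ the map (7) is onto, since $x^{2m}h\mapsto h$. For $m<0$ both sides are $0$. For $m=0$ it is multiplication by $1-t^{-\nu}$ on $D$.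

**Step 8: the cohomology of $M$.** From (1) we have the exact sequence $H^1_{R_+}(G)\to H^1_{R_+}(T)\to H^2_{R_+}(M)\to H^2_{R_+}(G)=0$. So $H^2_{R_+}(M)$ is the cokernel of the map of Step 7:
$$H^2_{R_+}(M)_{(k,n)}\cong\begin{cases}D/(t^\nu-1)&(k,n)=(\nu,-\nu),\ \nu\ge1,\\0&\text{otherwise.}\end{cases}$$
The variables $a,b,c$ shift bidegree by $(1,0)$ and $u,v,w$ by $(0,1)$. They map the component $(\nu,-\nu)$ into the components $(\nu+1,-\nu)$ and $(\nu,-\nu+1)$, which are zero. Hence $\mathfrak n$ kills $H^2_{R_+}(M)$. So $H^2_{R_+}(M)$ is the module $\bigoplus_{\nu\ge1}D/(t^\nu-1)$ over $R/\mathfrak n=D$, and its support is as stated.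

**Step 9: the minimal primes for $D=K[t,t^{-1}]$.** $D$ is a principal ideal domain and $t^\nu-1\ne0$. So the primes containing some $t^\nu-1$ are the $(g)$ with $g$ an irreducible factor of some $t^\nu-1$. They are maximal ideals of $D$, hence pairwise incomparable, and each $(g)+\mathfrak n$ is minimal in the support. If $\operatorname{char}K\nmid\nu$, then $t^\nu-1$ has $\nu$ distinct roots in $\overline K$. Such $\nu$ are unbounded, and each $g$ has finitely many roots, so there are infinitely many $g$. $\blacksquare$

## 7. Higher index, $M=R$, and local $R_0$: Corollary A′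

**(1) Raising the index.** Let $s$ be a new variable of degree $1$; $R[s]$ is standard graded with the same $R_0$. By flat base change $H^i_{R_+}(M[s])=H^i_{R_+}(M)[s]$, on which $s$ is a nonzerodivisor. So in (L4) the right term $\Gamma_s(H^i_{R_+}(M)[s])$ vanishes and
$$H^i_{(R_+,s)}(M[s])\cong H^1_s\bigl(H^{i-1}_{R_+}(M)[s]\bigr)=\bigoplus_{l\ge1}H^{i-1}_{R_+}(M)\,s^{-l}.$$
Its support in $\operatorname{Spec}R_0$ equals that of $H^{i-1}_{R_+}(M)$. Starting from Theorem A with $D=K[t,t^{-1}]$ and $i=2$ and adding variables, we reach every $i\ge2$. By Section 2 the number of minimal primes may be counted in $\operatorname{Spec}R_0$.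

**(2) Making $M$ the ring.** Recall that the trivial extension $R\ltimes N$ is $R\oplus N$ with $(r,n)(r',n')=(rr',rn'+r'n)$, so $N$ becomes an ideal with $N^2=0$; for instance $K\ltimes K\cong K[\varepsilon]/(\varepsilon^2)$. Take $R,M$ from Theorem A with $D=K[t,t^{-1}]$. Choose $e$ at least as large as the degrees of a finite set of homogeneous generators of $M$. Then $M_{\ge e}$ is generated in degree $e$, as $R$ is standard. Put $N=M_{\ge e}(e)$, so $N=\bigoplus_{j\ge0}N_j$ with $N_j=M_{e+j}$ and $N=RN_0$, and $R'=R\ltimes N$.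

The ring $R'$ is finite over $R$, hence Noetherian. It is graded with $R'_0=R_0\ltimes N_0$, and it is generated over $R'_0$ by $R_1$, because $N=RN_0$. So it is standard, and $R'_+=R_+R'$. Hence
$$H^2_{R'_+}(R')=H^2_{R_+}(R)\oplus H^2_{R_+}(N)$$
as $R$-modules. The first summand is $0$ since $R$ is a polynomial ring in three variables over $R_0$. For the second, $M/M_{\ge e}$ lives in degrees $<e$, so it is $R_+$-torsion and has no $H^1$ or $H^2$. Thus $H^2_{R_+}(M_{\ge e})=H^2_{R_+}(M)$, and $H^2_{R_+}(N)=H^2_{R_+}(M)$ up to shift. Finally $\operatorname{Spec}R'=\operatorname{Spec}R$ because $N$ is nilpotent. The supports agree as well: on the localization of an $R'$-module at a prime $P$ of $R$, an element $s+n$ with $s\in R\setminus P$, $n\in N$ is a unit plus a commuting nilpotent, so localizing at $P+N$ changes nothing further.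

**(3) Making $R_0$ local.** Let $D_0=K[s_1,s_2]$, $D=D_0[1/(s_1s_2)]$, $t=s_1/s_2$, and let $M$ be the module of Theorem A over $D[a,b,c,u,v,w]$. Let $\tilde M\subset M$ be the submodule generated over $D_0[a,b,c,u,v,w]$ by finitely many homogeneous generators of $M$. It is finitely generated and graded, and $\tilde M_{s_1s_2}=M$. Now localize ring and module at the maximal ideal $(s_1,s_2,a,b,c)$ of $D_0[a,b,c]$. The new $R_0$ is regular local of dimension $5$ and essentially of finite type over $K$.

Let $g$ be an irreducible factor of some $s_1^\nu-s_2^\nu=s_2^\nu(t^\nu-1)$. It is homogeneous of positive degree, so $g\in(s_1,s_2)$; and $g\nmid s_1s_2$, since neither $s_1$ nor $s_2$ divides $s_1^\nu-s_2^\nu$. So the prime $(g)+(a,b,c,u,v,w)$ survives the localization and avoids $s_1s_2$. It lies in the support of $H^2$, because after inverting $s_1s_2$ we are in the situation of Theorem A. It is minimal there. Indeed, a smaller prime of the support also avoids $s_1s_2$, so it comes from a prime $\mathfrak p+\mathfrak n$ of Theorem A with $\mathfrak p\subset gD$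 containing some $t^{\nu'}-1\ne0$; as $gD$ has height one, $\mathfrak p=gD$. There are infinitely many such $g$, since they correspond to the irreducible factors of the polynomials $\tau^\nu-1\in K[\tau]$. $\blacksquare$

## 8. Theorem B: membership in $W$ through duality over a Gorenstein ring

We turn to Theorem B. By (∗) we must show: if $Q\notin W$, then a nonempty open part of $V(Q)$ avoids $W$. Fibres do not help below the top degree, so we first translate $\mathfrak p\in W$ into another non-vanishing statement.

A Noetherian ring is *Gorenstein* if all its local rings have finite injective dimension over themselves. Regular rings are Gorenstein, and so is $K[z]/(z^2)$. The ring $K[z,w]/(z^2,zw,w^2)$ is not, because its socle is $2$-dimensional, but it is an image of the Gorenstein ring $K[z,w]$. We use, for a finite-dimensional Gorenstein ring $A$, primes $Q\subset P$, $h_P=\operatorname{ht}P$, and $E_P$ the injective hull of $k(P)$ over $A_P$: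

- (G1) $H^j_P(A_P)=0$ for $j\ne h_P$ and $H^{h_P}_P(A_P)\cong E_P$; also $\operatorname{Ext}^j_{A_P}(k(P),A_P)=0$ for $j\ne h_P$.
- (G2) $A_P$ is Cohen–Macaulay, so $h_P=h_Q+\dim A_P/QA_P$.
- (G3) (local duality) $H^s_P(X)\cong\operatorname{Hom}(\operatorname{Ext}^{h_P-s}_{A_P}(X,A_P),E_P)$ for finitely generated $A_P$-modules $X$.
- (G4) $\operatorname{Ext}^j_A(X,A)=0$ for finitely generated $X$ and $j>\dim A$.

**Setup.** Let $A$ be a finite-dimensional Gorenstein ring with $A\twoheadrightarrow R_0$ and kernel $J$. Let $S=A[x_1,\dots,x_d]\twoheadrightarrow R$ be a graded surjection with $\deg x_i=1$. Then $M$ is a finitely generated graded $S$-module with $JM=0$, and $H^i_{R_+}(M)=H^i_{(x)}(M)$. We regard $\operatorname{Spec}R_0=V(J)\subset\operatorname{Spec}A$. For $\mathfrak p\in\operatorname{Spec}A$ let $\mathcal K_{\mathfrak p}$ be the Čech complex of $A$ on a finite generating set of $\mathfrak p$, a bounded complex of flat modules. For a complex $C$ write $H^j_{\mathfrak p}(C)=H^j(\mathcal K_{\mathfrak p}\otimes_AC)$.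

Let $F_\bullet\to M$ be a graded resolution by finitely generated free $S$-modules, and $C^\bullet=\operatorname{Hom}_S(F_\bullet,S(-d))$. Its cohomology modules $N^q:=H^q(C)=\operatorname{Ext}^q_S(M,S(-d))$ are finitely generated graded $S$-modules, killed by $J$, and zero for $q<0$.

**Claim 1.** For $\mathfrak p\in V(J)$: $\ \mathfrak p\in W\iff H^{d-i+h_{\mathfrak p}}_{\mathfrak p}(C_{\mathfrak p})\neq0$.

**Step 1: local cohomology of $M$ as a homology of duals.** Consider the double complex formed by the Čech complex on $x_1,\dots,x_d$ with values in $F_\bullet$. Taking homology in the direction of $F_\bullet$ first (the Čech terms are flat) gives the Čech complex of $M$. Taking cohomology in the Čech direction first leaves only $H^d_{(x)}(F_q)$, since $H^j_{(x)}(S)=0$ for $j\ne d$. Comparing the two, $H^i_{(x)}(M)=H_{d-i}(H^d_{(x)}(F_\bullet))$.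

For a finitely generated graded free module $F$ consider the pairing
$$\operatorname{Hom}_S(F,S(-d))_n\times H^d_{(x)}(F)_{-n}\to H^d_{(x)}(S)_{-d}=A,\qquad(\psi,z)\mapsto H^d_{(x)}(\psi)(z).$$
It is natural in $F$, and it is perfect. For $F=S(-e)$ it is the multiplication $S_{l}\times H^d_{(x)}(S)_{-d-l}\to H^d_{(x)}(S)_{-d}$ with $l=n+e-d$, and the monomials $x^\beta$ and $x_1^{-1-\beta_1}\cdots x_d^{-1-\beta_d}$, $|\beta|=l$, are dual bases. Hence $H^d_{(x)}(F_q)_{-n}=\operatorname{Hom}_A(C^q_n,A)$, compatibly with the differentials, and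
$$H^i_{(x)}(M)_{-n}=H_{d-i}\bigl(\operatorname{Hom}_A(C^\bullet_n,A)\bigr), \tag{8}$$
where each $C^q_n$ is a finitely generated free $A$-module.

**Step 2: dualizing into $E_{\mathfrak p}$.** Localize (8) at $\mathfrak p$ and apply $\operatorname{Hom}_{A_{\mathfrak p}}(-,E_{\mathfrak p})$, which is exact and kills no nonzero module. Since $\operatorname{Hom}(\operatorname{Hom}(C^q_{n,\mathfrak p},A_{\mathfrak p}),E_{\mathfrak p})=C^q_{n,\mathfrak p}\otimes E_{\mathfrak p}$, we get
$$(H^i_{(x)}(M)_{-n})_{\mathfrak p}\ne0\iff H^{d-i}(C_{n,\mathfrak p}\otimes E_{\mathfrak p})\ne0 .$$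

**Step 3: replacing $E_{\mathfrak p}$ by a Čech complex.** Put $h=h_{\mathfrak p}$ and $\mathcal K=(\mathcal K_{\mathfrak p})_{\mathfrak p}$. By (G1) the only cohomology of $\mathcal K$ is $E_{\mathfrak p}$ in degree $h$, so truncation gives quasi-isomorphisms of bounded complexes $\mathcal K\leftarrow\tau_{\le h}\mathcal K\to E_{\mathfrak p}[-h]$. Tensoring with the bounded below complex of free modules $C_{n,\mathfrak p}$ preserves them: their cones are bounded acyclic complexes, these stay acyclic after tensoring with each free module $C^q_{n,\mathfrak p}$, and the double complex has finitely many terms in each total degree, so its total complex is acyclic. Therefore $H^{d-i}(C_{n,\mathfrak p}\otimes E_{\mathfrak p})=H^{d-i+h}_{\mathfrak p}(C_{n,\mathfrak p})$. Taking all $n$ together proves Claim 1. $\square$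

**An example of Claim 1.** Take $A=R_0=K[s]$, $S=R=A[u,v]$ and $M=R/(su)$ as in Section 3, with $d=2$. Then $C$ is $S(-2)\xrightarrow{su}S(-1)$ in degrees $0,1$, so $N^0=0$ and $N^1=(S/(su))(-1)$. For $i=2$ and $\mathfrak p=(s)$ the relevant index is $2-2+1=1$, and $H^1_{(s)}(C)$ is $\Gamma_s(N^1)=(u)/(su)\ne0$ up to shift; for $\mathfrak p=0$ it is $N^0_{(0)}=0$. For $i=1$ and $\mathfrak p=(s)$ the index is $2$, and $H^1_s(N^1)=H^1_s(K[s,v])\ne0$ up to shift; for $\mathfrak p=0$ the index is $1$ and $N^1_{(0)}\neq0$. This agrees with Section 3: $W=V(s)$ for $i=2$ and $W=\operatorname{Spec}K[s]$ for $i=1$.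

**The two spectral sequences.** Fix a non-maximal $Q\in\operatorname{Spec}R_0\setminus W$ and put
$$\delta=\operatorname{ht}_{R_0}Q=\dim R_{0,Q},\qquad j_0=d-i+h_Q,\qquad e_P=\dim A_P/QA_P=h_P-h_Q\quad(P\in V(Q)),$$
using (G2). By Claim 1, $H^{j_0}_Q(C)_Q=0$, and for $P\in V(Q)$
$$P\in W\iff H^{j_0+e_P}_P(C_P)\ne0. \tag{9}$$
There are spectral sequences
$$\text{(I)}\quad E_2^{p,q}=H^p_Q(N^q)\Rightarrow H^{p+q}_Q(C),\qquad\qquad \text{(II)}\quad E_2^{s,j}=H^s_P\bigl(H^j_Q(C)_P\bigr)\Rightarrow H^{s+j}_P(C_P)\quad(P\supseteq Q).$$
(I) comes from the double complex $\mathcal K_Q\otimes C$, because the terms of the bounded complex $\mathcal K_Q$ are flat. (II) comes in the same way from $\mathcal K_P\otimes(\mathcal K_Q\otimes C)$, localized at $P$. Here one uses that $\mathcal K_P\otimes\mathcal K_Q\to\mathcal K_P$ is a quasi-isomorphism: adding to the Čech complex one more element $y\in P$ changes it by the complex $\mathcal K_P\otimes A_y$, which is acyclic, because its cohomology is both $P$-torsion and a module on which $y\in P$ is invertible. For the same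 reason each $H^j_Q(C)$ is $Q$-torsion.

The plan is now: $H^{j_0}_Q(C)$ vanishes *at* $Q$; make it vanish on a neighbourhood of $Q$, control the other $H^j_Q(C)$ there, and feed this into (II).

**Claim 2.** There is $f\in A\setminus Q$ with $V(Q)\cap D(f)\cap W=\emptyset$ provided either (a) $\delta\le1$, or (b) $\delta=2$ and, for some $f_0\in A\setminus Q$, $e_P\le1$ for all $P\in V(Q)\cap D(f_0)$.

**Claim 2 implies Theorem B.** The complement of $W$ is stable under generalization, and a maximal $Q\notin W$ satisfies the condition in (∗) trivially, as $V(Q)=\{Q\}$. Let $Q\notin W$ be non-maximal, so $\dim R_0/Q\ge1$.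

If $\dim R_0\le3$, then $\delta\le2$, and if $\delta=2$ then $\dim R_0/Q\le1$, so $e_P\le1$ on all of $V(Q)$. Claim 2 applies.

If $R_0$ is semilocal with $\dim R_0\le4$, then $\delta\le3$. The Jacobson radical is a finite intersection of maximal ideals, so it is not contained in the non-maximal prime $Q$; choose $f_0\in A\setminus Q$ mapping into it. Then $V(Q)\cap D(f_0)$ contains no maximal ideal of $R_0$, so $\dim(R_0/Q)_{f_0}\le\dim R_0/Q-1\le3-\delta$. For $\delta\le1$ case (a) applies, and for $\delta=2$ case (b). For $\delta=3$ we get $V(Q)\cap D(f_0)=\{Q\}$, which is disjoint from $W$. So (∗) shows that the complement of $W$ is open. $\square$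

It remains to prove Claim 2. From now on "after shrinking" means: after replacing $f\in A\setminus Q$ by a multiple in $A\setminus Q$. This will be done finitely often.

## 9. Modules that behave like $A/Q$ near $Q$

The obstacle is the passage from "zero at $Q$" to "zero near $Q$". It fails for modules that are not finitely generated: over $A=K[t,t^{-1}]$, with $Q=0$, the module $X=\bigoplus_\nu A/(t^\nu-1)$ has $X_Q=0$, but $X_f\ne0$ for every $f\ne0$, since no nonzero $f$ is divisible by infinitely many irreducible factors. The modules $H^j_Q(C)$ are not finitely generated. The way out is to filter them by infinitely many pieces, all controlled by *one* finitely generated module, so that one $f$ serves for all pieces.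

By (G1), $\operatorname{Ext}^j_A(A/Q,A)_Q=0$ for $j\ne h_Q$. These are finitely generated modules, and by (G4) only finitely many $j$ matter. So after shrinking $\operatorname{Ext}^j_A(A/Q,A)_f=0$ for all $j\ne h_Q$. By (G3), with $h_P-s=h_Q\iff s=e_P$,
$$H^s_P((A/Q)_P)=0\quad\text{for }s\ne e_P,\ P\in V(Q)\cap D(f). \tag{10}$$

**Definition.** An $S$-module $L$ is *$f$-good* if

- (i) every element of $A\setminus Q$ is a nonzerodivisor on $L_f$, and
- (ii) $H^s_P(L_P)=0$ for all $s\ne e_P$ and all $P\in V(Q)\cap D(f)$.

Both properties are kept when $f$ is replaced by a multiple. For example, let $A=K[z]$, $S=A[x]$, $Q=0$. Then $L=S/(zx)$ is not $1$-good, since $z\cdot x=0$ in $L$. It is $z$-good, since $L_z=A_z$ is free of rank one over $A_z$, and $H^0_P(A_P)=0$, $e_P=1$ at the closed points.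

**(F1)** *Properties (i) and (ii) are each stable under extensions, and under ascending unions, starting at $0$, whose successive quotients have the property for the same $f$. Property (i) passes to submodules.* For extensions: a nonzerodivisor on the sub and on the quotient is one in the middle, and (ii) follows from the long exact sequence. For unions: by induction every stage has the property, and local cohomology commutes with direct limits. The last statement is clear.

**(F2)** *Let $L$ be a finitely generated $S$-module that is $Q$-torsion, possibly only after shrinking. Then $L$ is $f$-good after shrinking.* Some power of $Q$ kills $L_f$, so finitely many quotients $Q^lL/Q^{l+1}L$ are nonzero after localizing at $f$. They are finitely generated over $(A/Q)[x_1,\dots,x_d]$. By generic freeness they are free over $(A/Q)_f$ after shrinking. Free $(A/Q)_f$-modules satisfy (i), because $A/Q$ is a domain, and (ii), by (10). Now use (F1).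

**(F3)** *If $L_Q=0$, and $L$ is finitely generated over $S$ or satisfies (i), then $L_f=0$ after shrinking.* In the first case each of finitely many generators is killed by an element of $A\setminus Q$; take the product. In the second case $L_f\to L_Q$ is injective by (i), so $L_f=0$.

## 10. Height at most one: Claim 2 in case (a)

Let $\delta\le1$.

**Step 1: reduce $Q$ to one element.** We want $a\in Q$ such that, after shrinking, $\sqrt{aA_f+JA_f}=QA_f$. If $\delta=1$ let $a\in Q$ map to a parameter of $R_{0,Q}=A_Q/JA_Q$; if $\delta=0$ let $a=0$. Then $Q$ is a minimal prime of $aA+J$, so no other minimal prime of $aA+J$ is contained in $Q$. Choosing $f\notin Q$ in all of these other primes does it. Since $JN^q=0$, (L2) gives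
$$H^p_Q(N^q)_f=H^p_{(a)}(N^q)_f,\qquad\text{which is }0\text{ for }p\ge2 .$$

**Step 2: the columns $p=0,1$ are good.** $H^0_Q(N^q)\subset N^q$ is finitely generated and $Q$-torsion, so good after shrinking by (F2). With $\bar N=N^q/\Gamma_a(N^q)$,
$$H^1_{(a)}(N^q)=\bar N_a/\bar N=\bigcup_{k}a^{-k}\bar N/\bar N,$$
and since $a$ is a nonzerodivisor on $\bar N$, all successive quotients are isomorphic to the single module $\bar N/a\bar N$. This is finitely generated and killed by $a$ and $J$, so it is $Q$-torsion after localizing at $f$. By (F2) one shrinking makes it good, and by (F1) the union is good.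

**Step 3: $H^j_Q(C)$ is good, and $H^{j_0}_Q(C)$ vanishes near $Q$.** (I), localized at $f$, has only two columns, so there are exact sequences
$$0\to H^1_Q(N^{j-1})_f\to H^j_Q(C)_f\to H^0_Q(N^j)_f\to0 .$$
Hence, after shrinking, $H^j_Q(C)$ is $f$-good for all $j\le j_0+\dim A$. These are finitely many conditions, as $H^j_Q(C)=0$ for $j<0$. Since $H^{j_0}_Q(C)_Q=0$, (F3) gives $H^{j_0}_Q(C)_f=0$ after shrinking.

**Step 4: conclusion.** Let $P\in V(Q)\cap D(f)$. The terms of (II) with $s+j=j_0+e_P$ have $j\le j_0+e_P\le j_0+\dim A$. Those with $s\ne e_P$ vanish by property (ii), and the one with $s=e_P$ has $j=j_0$ and vanishes by Step 3. So $H^{j_0+e_P}_P(C_P)=0$, and $P\notin W$ by (9). $\square$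

## 11. Height two: Claim 2 in case (b)

Let $\delta=2$, and shrink so that $e_P\le1$ on $V(Q)\cap D(f)$. What stops the previous argument is a third column in (I). There is now a differential $d_2$ from a finitely generated module into an $H^2$, and the quotient of the big module $H^2$ by a finitely generated submodule is not obviously good. Since $e_P\le1$, less is needed: property (i) for $H^{j_0+1}_Q(C)$ will be enough.

As in Section 10, choose $a,b\in Q$ mapping to a system of parameters of $R_{0,Q}$; after shrinking $\sqrt{(a,b)A_f+JA_f}=QA_f$. So $H^p_Q(N^q)_f=H^p_{(a,b)}(N^q)_f$ vanishes for $p\ge3$, and in (I), localized at $f$, the only possible nonzero differentials are $d_2:H^0_Q(N^q)\to H^2_Q(N^{q-1})$. Localizing further at $Q$ and using $H^{j_0}_Q(C)_Q=0$, all $E_\infty^{p,j_0-p}$ vanish at $Q$: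

- (α) $\ker\bigl(H^0_Q(N^{j_0})\to H^2_Q(N^{j_0-1})\bigr)_Q=0$;
- (β) $H^1_Q(N^{j_0-1})_Q=0$;
- (γ) $\operatorname{coker}\bigl(H^0_Q(N^{j_0-1})\to H^2_Q(N^{j_0-2})\bigr)_Q=0$.

**Step 1: for each $q$, $H^1_Q(N^q)$ satisfies (i) after shrinking.** This handles the middle column. Write $N=N^q$. By (L4) there is an exact sequence
$$0\to H^1_b(\Gamma_aN)\to H^1_{(a,b)}(N)\to\Gamma_b(H^1_a(N))\to0 .$$
Left term: let $N_2=\Gamma_aN/\Gamma_b\Gamma_aN$. Then $H^1_b(\Gamma_aN)=\bigcup_lb^{-l}N_2/N_2$ has all successive quotients $\cong N_2/bN_2$, which is finitely generated and killed by $b$, $J$ and a power of $a$, hence $Q$-torsion after localizing at $f$. So this term is good after shrinking, by (F1) and (F2). Right term: let $N'=N/\Gamma_aN$, so $H^1_a(N)=\bigcup_ka^{-k}N'/N'$, and $\Gamma_b(H^1_a(N))$ is the union of the modules $\Gamma_b(a^{-k}N'/N')$. As $\Gamma_b$ is left exact, their successive quotients embed in $\Gamma_b(N'/aN')$, one finitely generated module that is killed by $a$, $J$ and a power of $b$. After one shrinking it is good by (F2), so its submodules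 satisfy (i), and (F1) gives (i) for the union and for the extension.

**Step 2: $H^{j_0}_Q(C)_f=0$ after shrinking.** We kill the three pieces $E_\infty^{p,j_0-p}$ one by one. $E_\infty^{0,j_0}$ is the kernel in (α), a submodule of the finitely generated module $H^0_Q(N^{j_0})_f$; it vanishes after shrinking by (F3). $E_\infty^{1,j_0-1}=H^1_Q(N^{j_0-1})_f$ satisfies (i) by Step 1 and vanishes at $Q$ by (β); it vanishes after shrinking by (F3).

For $E_\infty^{2,j_0-2}$ put $N=N^{j_0-2}$; we show that all of $H^2_Q(N)_f$ vanishes after shrinking. By (γ), in each degree $n$ the module $H^2_Q(N_n)_Q$ is a quotient of $H^0_Q(N^{j_0-1}_n)_Q$, hence finitely generated over $A_Q$. Multiplication by $a$ on it is onto: it is the composite of $H^2_{(a,b)}(N_n)_Q\to H^2_{(a,b)}(aN_n)_Q$, which is onto because $H^3_{(a,b)}=0$, with $H^2_{(a,b)}(aN_n)_Q\to H^2_{(a,b)}(N_n)_Q$, whose cokernel embeds in $H^2_{(a,b)}(N_n/aN_n)_Q=H^2_{(b)}(N_n/aN_n)_Q=0$. By Nakayama $H^2_Q(N_n)_Q=0$. As $J$ kills $N_n$, $\dim(N_n)_Q\le\delta=2$; by (L5), dimension $2$ would force $H^2_Q(N_n)_Q\ne0$.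 So $\dim(N_n)_Q\le1$ for all $n$.

Now let $g_1,\dots,g_l$ be homogeneous $S$-generators of $N$, and $\mathfrak c=\operatorname{Ann}_AN=\bigcap_k\operatorname{Ann}_A(g_k)$. Since $A/\operatorname{Ann}_A(g_k)\cong Ag_k$ lies in a component of $N$, and $A/\mathfrak c$ embeds in $\bigoplus_kA/\operatorname{Ann}_A(g_k)$, we have $\dim(A/\mathfrak c)_Q\le1$. If $N_Q=0$, shrink so that $N_f=0$. Otherwise $\mathfrak c\subset Q$, and as in Section 10, Step 1, after shrinking there is $a'\in Q$ with $\sqrt{a'A_f+\mathfrak cA_f}=QA_f$. Then $H^2_Q(N)_f=H^2_{(a')}(N)_f=0$.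

**Step 3: $H^{j_0+1}_Q(C)$ satisfies (i) after shrinking.** By (F1) it is enough to treat its three pieces in (I).

- $E_\infty^{0,j_0+1}$ is a submodule of $H^0_Q(N^{j_0+1})$, which is good after shrinking by (F2); so it satisfies (i).
- $E_\infty^{1,j_0}=H^1_Q(N^{j_0})$ satisfies (i) by Step 1.
- $E_\infty^{2,j_0-1}=\mathcal H/I$, where $\mathcal H=H^2_Q(N^{j_0-1})$ and $I$ is the image of $H^0_Q(N^{j_0})$, a finitely generated $S$-module.

The rest of Step 3 treats $\mathcal H/I$.

*Regularity of $a,b$.* Put $\bar N=N^{j_0-1}/\Gamma_Q(N^{j_0-1})$. By (L3) $\mathcal H=H^2_Q(\bar N)$, and $H^0_Q(\bar N)=0$, and $H^1_Q(\bar N)_Q=0$ by (β). So each nonzero $(\bar N_n)_Q$ has depth at least $2$ over the $2$-dimensional ring $R_{0,Q}$; it is a maximal Cohen–Macaulay module, and the system of parameters $a,b$ is a regular sequence on it (Bruns–Herzog, *Cohen–Macaulay Rings*, Thm 2.1.2(d)). Hence the finitely generated $S$-modules $0:_{\bar N}a$ and $0:_{\bar N/a\bar N}b$ vanish at $Q$, and by (F3) they vanish after shrinking. From now on everything is localized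 at $f$; so $a$ is a nonzerodivisor on $\bar N$ and $b$ is one on $\bar N/a\bar N$.

*An explicit form of $\mathcal H$.* Let $Y_k=a^{-k}\bar N/\bar N$ and $Y=\bigcup_kY_k=\bar N_a/\bar N=H^1_a(\bar N)$. Since $Y_k/Y_{k-1}\cong\bar N/a\bar N$, $b$ is a nonzerodivisor on $Y$. Multiplication by $a^k$ gives $Y/Y_k\cong Y$. By (L4), and because $H^2_a=0$,
$$\mathcal H=H^1_b(Y)=Y_b/Y=\bigcup_lZ_l,\qquad Z_l=b^{-l}Y/Y\cong Y/b^lY .$$

*$\mathcal H$ satisfies (i) after shrinking.* We have $Z_l/Z_{l-1}\cong Y/bY$. Since $b$ is a nonzerodivisor on $Y/Y_k\cong Y$, we have $Y_k\cap bY=bY_k$, so $Y_k/bY_k\subset Y/bY$ and $Y/bY=\bigcup_kY_k/bY_k$. Since $b$ is a nonzerodivisor on $Y_k/Y_{k-1}\cong\bar N/a\bar N$, the sequences $0\to Y_{k-1}/bY_{k-1}\to Y_k/bY_k\to\bar N/(a,b)\bar N\to0$ are exact. So all successive quotients are the one finitely generated module $\bar N/(a,b)\bar N$, which is killed by $a$, $b$, $J$ and so $Q$-torsion. By (F2) it is good after one shrinking, and (F1), applied first to $Y/bY$ and then to $\mathcal H$, gives (i).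

*Trapping $I$.* Let $T_{k,l}\subset Z_l$ correspond to the image of $Y_k$ in $Y/b^lY$; that is, $T_{k,l}$ consists of the classes of $b^{-l}y$, $y\in Y_k$. It is finitely generated. It grows with $k$, and with $l$, since $b^{-l}y=b^{-l-1}(by)$. The union of all $T_{k,l}$ is $\mathcal H$. As $I$ is finitely generated, $I\subset T_{k,l}$ for some $k,l$; fix them. The big quotient $\mathcal H/T_{k,l}$ is built from copies of what we already know:
$$Z_l/T_{k,l}\cong Y/(b^lY+Y_k)\cong Y/b^lY\cong Z_l\subset\mathcal H,\qquad \mathcal H/Z_l=Y_b/b^{-l}Y\cong Y_b/Y=\mathcal H .$$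
Here the second isomorphism is induced by multiplication by $a^k$, $Y/Y_k\cong Y$, and the last one is multiplication by $b^l$. So $\mathcal H/T_{k,l}$ is an extension of $\mathcal H$ by $Z_l\subset\mathcal H$, and satisfies (i) by (F1). The small quotient $T_{k,l}/I$ is finitely generated and $Q$-torsion, so it satisfies (i) after shrinking, by (F2). Hence $\mathcal H/I$, an extension of $\mathcal H/T_{k,l}$ by $T_{k,l}/I$, satisfies (i).

**Step 4: conclusion.** Let $P\in V(Q)\cap D(f)$. If $P=Q$ then $P\notin W$ by assumption. Otherwise $e_P=1$, and by (9) we must show $H^{j_0+1}_P(C_P)=0$. Look at the terms of (II) with $s+j=j_0+1$.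

- $s=0$: an element of $P\setminus Q$ is a nonzerodivisor on $H^{j_0+1}_Q(C)_P$ by Step 3, so $H^0_P(H^{j_0+1}_Q(C)_P)=0$.
- $s=1$: $H^1_P(H^{j_0}_Q(C)_P)=0$, because $H^{j_0}_Q(C)_f=0$ by Step 2.
- $s\ge2$: $H^j_Q(C)_P$ is $Q$-torsion, so it is a direct limit of finitely generated $A_P$-modules supported on $V(QA_P)$. These have dimension at most $\dim A_P/QA_P=1$, so $H^s_P$ vanishes by (L5) and (L1).

So $H^{j_0+1}_P(C_P)=0$ and $P\notin W$. This proves Claim 2 in case (b), and with it Theorem B. $\blacksquare$
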